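# Rings with an Engel condition have nil commutator ideal

## Two theorems

Rings are associative and need not have an identity. For $x,y$ in a ring $R$ put
$$[x,y]_1=xy-yx,\qquad [x,y]_k=[[x,y]_{k-1},y]\quad (k>1),$$
and write $[x,y]$ for $[x,y]_1$. The ring $R$ is an $E$-ring if for all $x,y\in R$ there is an integer $r\ge 1$, depending on $x$ and $y$, with $[x,y]_r=0$. Let $C(R)$ be the commutator ideal, that is, the ideal generated by all $xy-yx$, and let $N(R)$ be the set of nilpotent elements of $R$. An ideal is nil if each of its elements is nilpotent.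

**Theorem 1.** If $R$ is an $E$-ring, then $C(R)$ is nil. Consequently $N(R)$ is an ideal of $R$ and $R/N(R)$ is commutative.

**Theorem 2.** The conclusions of Theorem 1 hold for every ring $R$ satisfying

> **(H)** for all $x,y\in R$ there are integers $n,r\ge 1$, depending on $x,y$, with $[x,y^n]_r=0$.

An $E$-ring satisfies (H) with $n=1$, so Theorem 2 contains Theorem 1. We nevertheless prove Theorem 1 separately, because its last step is more elementary.

The point of the theorem is the words "depending on $x$ and $y$". If one $r$ serves all pairs, $R$ is called an $E^*$-ring, and it is known that $E^*$-rings have nil commutator ideal. Theorem 1 says that the uniformity is not needed.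

The word "consequently" is easy to justify. Suppose $C(R)$ is nil. Then $R/C(R)$ is commutative, and the nilpotent elements of a commutative ring form an ideal. An element of $R$ whose image in $R/C(R)$ is nilpotent has a power in $C(R)$, hence is itself nilpotent. So $N(R)$ is the full preimage of an ideal, hence an ideal, and $R/N(R)$ is a quotient of $R/C(R)$, hence commutative. It remains to prove that $C(R)$ is nil.

## Small rings, by hand

*Nil rings.* Suppose $y^k=0$. The map $x\mapsto [x,y]$ is the difference of the two commuting maps "multiply by $y$ on the right" and "multiply by $y$ on the left". Expanding its $(2k-1)$-st power by the binomial theorem, each term contains $y^k$ on one side. So $[x,y]_{2k-1}=0$ for all $x$. Every nil ring is therefore an $E$-ring, and here $C(R)\subseteq R=N(R)$.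

*Scalars plus strictly triangular matrices.* Let $R=\mathbb Q\cdot 1+T$, where $T$ is the algebra of strictly upper triangular $k\times k$ matrices. For $y=\mu+t$ with $\mu\in\mathbb Q$ and $t\in T$ we have $[x,y]=[x,t]$ and $t^k=0$, so $[x,y]_{2k-1}=0$. Here $C(R)\subseteq T$ is nil.

*Idempotents.* In a ring with (H), every idempotent $e$ is central. Let $x\in R$ and put $f=ex-exe$. Then $ef=f$ and $fe=0$, so $[f,e]=-f$. Since $e^n=e$, we get $[f,e^n]_r=(-1)^rf$ for all $n,r$, and (H) forces $f=0$. Likewise $g=xe-exe$ satisfies $ge=g$, $eg=0$, $[g,e]=g$, so $g=0$. Hence $ex=exe=xe$. In particular $2\times 2$ matrix rings over a field fail (H).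

*The Weyl algebra.* Let $W$ be generated over $\mathbb Q$ by $u,y$ with $uy-yu=1$. Since $[u,y]=1$ and $[y,y]=0$, iterated commutation with $y$ kills each generator, and by Leibniz' rule it eventually kills each element of $W$. The same holds for $u$. Yet $W$ is not an $E$-ring: with $w=uy$,
$$[y,w]=yuy-uyy=(yu-uy)y=-y,\qquad\text{so}\qquad [y,w]_k=(-1)^ky\ne0 .$$
So the Engel condition must be used on elements other than the obvious generators. This computation will return.

*A ring with (H) that is not an $E$-ring.* Let $R=\mathbb F_4\oplus\mathbb F_4x$ with $x^2=0$ and $xa=a^2x$ for $a\in\mathbb F_4$. Take $\omega\in\mathbb F_4$ with $\omega^2+\omega+1=0$. Then $[x,\omega]=(\omega^2-\omega)x=x$, because $\omega^2-\omega=\omega^2+\omega=1$ in characteristic $2$. So $[x,\omega]_r=x\neq0$ for all $r$. But (H) holds with $r=1$: an element $bx$ has square zero, and the other $12$ elements form the group of units, so they satisfy $y^{12}=1$.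

## Commutators as operators

For $s\in R$ let $\rho_s(x)=xs$ and $\lambda_s(x)=sx$. These commute. Put
$$d_s=\rho_s-\lambda_s,\qquad d_s(x)=xs-sx,\qquad [x,s]_k=d_s^k(x).$$
The map $d_s$ is a derivation, $d_s(s)=0$, and $d_s$ commutes with $\lambda_s$ and $\rho_s$. A derivation $d$ is *locally nilpotent* if every element is killed by some power of $d$. For example, $d_y$ on the Weyl algebra is locally nilpotent. It is not nilpotent, since $d_y^k(u^k)=k!$. Four rules will be used.

**(a) Common exponents.** *If $[x,y^n]_r=0$, then $[x,y^{nl}]_{r'}=0$ for all $l\ge1$, $r'\ge r$.* Indeed $d_{y^{nl}}=\rho_y^{nl}-\lambda_y^{nl}=(\rho_y^n-\lambda_y^n)T$ with $T=\sum_{i=0}^{l-1}\rho_y^{n(l-1-i)}\lambda_y^{ni}$, and everything commutes, so $d_{y^{nl}}^{r'}=T^{r'}d_{y^n}^{r'}$. Hence, under (H), for finitely many $x_i$ and one $y$ there are common $n,r$: multiply the exponents $n_i$ together and take the largest $r_i$.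

**(b) Generators suffice for one derivation.** *A derivation that is nilpotent on each generator of an algebra (and kills $1$, in the unital case) is locally nilpotent.* In $d^k(ab)=\sum_i\binom ki d^i(a)d^{k-i}(b)$ every term vanishes for large $k$ if $a$ and $b$ are killed by powers of $d$. So products, and then sums, of such elements are again of this kind.

**(c) Top term of a product.** *Let $\delta$ be a derivation and $\delta^{j+1}(t_i)=0$ for $i=1,\dots,K$. Then*
$$\delta^{Kj}(t_1\cdots t_K)=\frac{(Kj)!}{(j!)^K}\,\delta^j(t_1)\cdots\delta^j(t_K).$$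
By Leibniz the left side is the sum of $\frac{(Kj)!}{i_1!\cdots i_K!}\delta^{i_1}(t_1)\cdots\delta^{i_K}(t_K)$ over $i_1+\dots+i_K=Kj$. Only terms with all $i_l\le j$ survive, and then all $i_l=j$.

**(d) Characteristic $p$.** *If $pR=0$, $[x,s]_r=0$ and $q=p^e\ge r$, then $[x,s^q]=0$.* Indeed $d_{s^q}=\rho_s^q-\lambda_s^q=(\rho_s-\lambda_s)^q=d_s^q$.

Finally, (H) and the $E$-condition pass to subrings and homomorphic images.

## From rings to algebras over $\mathbb Q$ or $\mathbb F_p$

We want to divide by integers or to use rule (d), so we first reduce to algebras over a prime field.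

**Lemma 3.** To prove Theorem 2 (resp. Theorem 1) it suffices to prove:

> **(∗)** If $R$ is an algebra over $F=\mathbb Q$ or $F=\mathbb F_p$ satisfying (H) (resp. the $E$-condition), then $N(R)$ is an ideal and $R/N(R)$ is commutative.

*Proof.* Let $R$ satisfy (H) (resp. the $E$-condition) and suppose $c\in C(R)$ is not nilpotent. The zero ideal contains no power of $c$, so by Zorn's lemma there is an ideal $Q$ maximal among the ideals containing no power of $c$. In $\bar R=R/Q$ the image $\bar c$ is not nilpotent, and every nonzero ideal contains a power of $\bar c$. If $I,J$ are nonzero ideals with $\bar c^{\,i}\in I$ and $\bar c^{\,j}\in J$, then $0\ne\bar c^{\,i+j}\in IJ$. So products of nonzero ideals are nonzero, that is, $\bar R$ is prime.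

Suppose $px=0$ for a prime $p$ and some $0\ne x\in\bar R$. The ideal $I=\{t\in\bar R:pt=0\}$ is nonzero and $I\cdot p\bar R=(pI)\bar R=0$, so $p\bar R=0$ and $\bar R$ is an $\mathbb F_p$-algebra. If no such $p$ exists, $\bar R$ is torsion-free and embeds in $\bar R\otimes\mathbb Q$, whose elements have the form $x/m$ with $x\in\bar R$ and $m\geq 1$. This $\mathbb Q$-algebra again satisfies the hypothesis, because
$$[x/m,(y/k)^n]_r=m^{-1}k^{-nr}[x,y^n]_r .$$
In both cases we have an algebra over a prime field with the hypothesis, and $\bar c$ is a non-nilpotent element of its commutator ideal. But (∗) puts the commutator ideal inside the set of nilpotent elements, a contradiction. $\square$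

From here on, until $N$ has been shown to be an ideal, $R$ is an $F$-algebra with (H), $F=\mathbb Q$ or $\mathbb F_p$, $N=N(R)$, and $R^1=F\cdot1\oplus R$. Condition (H) will be applied only to elements of $R$. The plan for (∗) is to show that $N$ absorbs multiplication, then that $N$ is closed under addition, and then that the reduced ring $R/N$ is commutative.

## Inverting an element with locally nilpotent commutator map

We want to take an element that we wish to prove nilpotent, assume that it is not, and invert it. In a noncommutative ring this needs a theorem. Recall *Ore's theorem* (e.g. Lam, *Lectures on Modules and Rings*, Thm 10.6). Let $S$ be a multiplicative subset of a unital ring $R'$ such that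

1. for $r\in R'$, $\sigma\in S$ we have $rS\cap \sigma R'\ne\emptyset$ (right Ore condition);
2. if $\sigma r=0$ with $\sigma\in S$, then $r\sigma'=0$ for some $\sigma'\in S$ (right reversibility).

Then there is a ring $A$ and a homomorphism $R'\to A$ making elements of $S$ invertible, such that all elements of $A$ have the form $r\sigma^{-1}$, and $r\mapsto0$ exactly when $r\sigma=0$ for some $\sigma\in S$.

**Lemma 4.** Let $R'$ be a unital ring and $s\in R'$ with $d_s$ locally nilpotent on $R'$. Then the right ring of fractions $A=R'[s^{-1}]$ with respect to $\{s^i:i\ge0\}$ exists. Its elements are $rs^{-n}$, and $r\mapsto 0$ iff $rs^n=0$ for some $n$. So $A\ne0$ iff $s$ is not nilpotent. The derivation $d_s$ is locally nilpotent on $A$.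

*Proof.* Let $d_s^k(r)=0$. Since $\rho_s=\lambda_s+d_s$ with commuting summands,
$$rs^M=\rho_s^M(r)=\sum_{i<k}\binom Mi s^{M-i}d_s^i(r).\tag{4.1}$$
Take $M=m+k-1$. Then $M-i\ge m$ in every term.

*Right Ore condition.* By (4.1), $rs^M\in s^mR'$.

*Right reversibility.* If $s^mr=0$, then $s^md_s^i(r)=d_s^i(s^mr)=0$ for all $i$, so every term of (4.1) vanishes and $rs^M=0$.

Ore's theorem gives $A$. It is zero iff $1\mapsto0$, i.e. iff some $s^n=0$. Finally $d_s(rs^{-n})=rs^{-n}s-srs^{-n}=d_s(r)s^{-n}$, so a power of $d_s$ that kills $r$ also kills $rs^{-n}$. $\square$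

Here is the first use: $N$ absorbs multiplication.

**Lemma 5.** If $a\in N$ and $r\in R^1$, then $ar\in N$ and $ra\in N$.

*Proof.* Write $r=\mu+x$ with $\mu\in F$, $x\in R$, let $a^m=0$, and put $w=ar\in R$. Suppose $w\notin N$. By (H) and rule (a) there is $n$ such that $d_{w^n}$ is nilpotent on $a$ and on $x$. By rule (b) it is locally nilpotent on the unital subalgebra $R'=F\langle1,a,x\rangle$ of $R^1$, which contains $w$. Since $w^n$ is not nilpotent, Lemma 4 gives $A=R'[(w^n)^{-1}]\ne0$. In $A$ the element $w$ is a unit, because its power $w^n$ is. Put $e=rw^{-1}$. Then $ae=ww^{-1}=1$, and therefore $a^me^m=a^{m-1}(ae)e^{m-1}=a^{m-1}e^{m-1}=\dots=1$. But $a^m=0$, so $1=0$ in $A$, a contradiction. Hence $ar\in N$. Since $(ra)^{k+1}=r(ar)^ka$, also $ra\in N$. $\square$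

## Sums of nilpotents: characteristic $p$, and where the argument breaks over $\mathbb Q$

**Proposition 6.** If $F=\mathbb F_p$, then $N$ is an ideal of $R$.

*Proof.* By Lemma 5 it remains to show that sums of nilpotents are nilpotent. Let $a_1,\dots,a_m\in N$ and suppose $b=\sum a_i\notin N$. Put $R'=F\langle1,a_1,\dots,a_m\rangle\subseteq R^1$.

By (H) and (a), $[a_i,b^n]_r=0$ for common $n,r$. By rule (d), with $q=p^e\ge r$, we get $[a_i,b^{nq}]=0$ for all $i$. So $c=b^{nq}$ is central in $R'$, and it is not nilpotent. Hence $A=R'[c^{-1}]\ne0$. An element of $a_iA$ has the form $a_irc^{-k}$ with $r\in R'$, and since $c$ is central, $(a_irc^{-k})^l=(a_ir)^lc^{-kl}$, which is $0$ for large $l$ by Lemma 5. So $a_iA$ is a nil right ideal. For $g\in a_iA$ and $\alpha\in A$, the element $1-g\alpha$ is invertible because $g\alpha\in a_iA$ is nilpotent. Therefore $a_iA\subseteq J(A)$, the Jacobson radical. Then $b=\sum a_i\in J(A)$, and the unit $c=b^{nq}$ lies in $J(A)$, impossible as $A\ne0$. $\square$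

Now try the same over $\mathbb Q$. Let $b=\sum a_i\notin N$, choose $n$ such that $z=b^n$ has $d_z$ nilpotent on all $a_i$, and form $A=R'[z^{-1}]\ne0$ by Lemma 4. This much works. But $z$ is no longer central, only $d_z$ is locally nilpotent, and the sentence that fails is "$a_iA$ is nil". For $\alpha=rz^{-k}$ we know that $a_i\alpha z^k=a_ir$ is nilpotent. About $a_i\alpha$ itself this says nothing directly. Indeed, in $M_2(\mathbb Q)$ let $z=1+e_{12}$ and $g=e_{21}$. Then $z$ is a unit and $d_z=d_{e_{12}}$ satisfies $d_z^3=0$. The element $g$ is nilpotent, while $h=gz^{-1}=e_{21}(1-e_{12})=e_{21}-e_{22}$ satisfies $h^2=e_{22}-e_{21}=-h\neq0$, so $h$ is not nilpotent. (The ring $M_2(\mathbb Q)$ is not one of our rings. The example shows only that nilpotence does not pass from $g$ to $gz^{-1}$ under the hypotheses on $z$.)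

Could we avoid nilness and argue with a module directly? To show $a=a_i$ kills the generator of a simple module, take a maximal right ideal $\mathfrak M$, $M=A/\mathfrak M$, $v=1+\mathfrak M$, and suppose $va\neq0$. By simplicity $va\alpha=v$ for some $\alpha$. Choose $n$ with $g=a\alpha z^n$ nilpotent. Then $vg=vz^n$. To exploit $g^K=0$ we must compute $vg^2=(vz^n)g$, and here we are stuck: we know how $g$ acts on $v$, not on $vz^n$.

We could continue if "left multiplication by $z$" were a well-defined endomorphism $\zeta$ of the module $M$, $\zeta(v\alpha)=vz\alpha$. Then $vg=\zeta^nv$, $vg^2=\zeta^n(v)g=\zeta^n(vg)=\zeta^{2n}v$, and so on, so that $0=vg^K=\zeta^{nK}v=vz^{nK}\neq0$, a contradiction. But $\zeta$ is well defined only if $z\mathfrak M\subseteq\mathfrak M$, and a maximal right ideal need not be stable in this way.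

So the argument needs two things: $M$ simple, and $\mathfrak M$ stable under $z$. The way out is to insist on stability, taking $\mathfrak M$ maximal among the *$z$-stable* proper right ideals, and to recover from the local nilpotence of $d_z$ enough of what simplicity gave. Instead of $va\alpha=v$ we will find $y=va\alpha$ which behaves like "$v$ times a polynomial of degree $j$ with leading coefficient $1$", and that is enough.

## Maximal $z$-stable right ideals

**Proposition 7.** Let $A\ne0$ be a unital $\mathbb Q$-algebra and $z\in A$ a unit with $d=d_z$ locally nilpotent on $A$. Let $a_1,\dots,a_m\in A$ be such that for every $i$ and every $\alpha\in A$ some $a_i\alpha z^n$ $(n\ge0)$ is nilpotent. Then $z\notin\sum_ia_iA$.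

*Proof.*

**Step 1.** *The module, and two operators on it.* We set up $M$, $\zeta$, and a map $\Delta$ that plays the role of $d$ on $M$.

The zero ideal is a proper right ideal $T$ with $zT\subseteq T$. The union of a chain of such ideals is again one, as it omits $1$. By Zorn let $\mathfrak M$ be a maximal one. Put $M=A/\mathfrak M$ and $v=1+\mathfrak M$, so $M=vA\neq0$. Since $z\mathfrak M\subseteq\mathfrak M$, the rule $\zeta(v\alpha)=vz\alpha$ defines an endomorphism of the right $A$-module $M$. We have
$$\zeta^kv=vz^k\ne0\qquad(k\ge0),\tag{7.1}$$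
since a proper right ideal does not contain the unit $z^k$. Define $\Delta(m)=mz-\zeta m$ for $m\in M$. Then $\Delta(v\alpha)=v\alpha z-vz\alpha$, i.e.
$$\Delta(v\alpha)=v\,d(\alpha),\tag{7.2}$$
and $\Delta(m\alpha)=m\alpha z-\zeta(m)\alpha=(mz-\zeta m)\alpha+m(\alpha z-z\alpha)$, i.e. $\Delta(m\alpha)=\Delta(m)\alpha+m\,d(\alpha)$. By induction
$$\Delta^q(m\alpha)=\sum_{l}\binom ql\Delta^{q-l}(m)\,d^l(\alpha).\tag{7.3}$$
By (7.2), $\Delta^k(v\alpha)=v\,d^k(\alpha)$, so $\Delta$ is locally nilpotent, and $\Delta v=0$. Also $d(\mathfrak M)\subseteq\mathfrak M$, since $\mu z$ and $z\mu$ lie in $\mathfrak M$ for $\mu\in\mathfrak M$.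

(A picture to keep in mind: let $A$ have $\mathbb Q$-basis $z^it^j$, $i\in\mathbb Z$, $j\ge0$, with $tz-zt=1$. Then $d(t)=1$ and $d(z)=0$. The right ideal $\mathfrak M=(z-1)A$ is $z$-stable, $M$ has basis $vt^j$, $\zeta$ is the identity, and $\Delta(vt^j)=j\,vt^{j-1}$. So $M$ looks like $\mathbb Q[t]$ with $\Delta=d/dt$. A $z$-stable right ideal properly containing $\mathfrak M$ gives a nonzero subspace of $M$ which is a submodule stable under $\Delta$. Differentiating, it contains $v$, so it is all of $M$. Hence $\mathfrak M$ is maximal $z$-stable.)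

**Step 2.** *What remains of simplicity.* We show: if $0\ne\lambda\in M$ and $\Delta\lambda=0$, then $\lambda A=M$.

Let $T=\{\alpha\in A:v\alpha\in\lambda A\}$. This right ideal contains $\mathfrak M$. Writing $\lambda=v\alpha_0$, we have $\alpha_0\in T\setminus\mathfrak M$. As $\Delta\lambda=0$ means $\zeta\lambda=\lambda z$, for $\alpha\in T$ we get
$$vz\alpha=\zeta(v\alpha)\in\zeta(\lambda A)=\zeta(\lambda)A=\lambda zA\subseteq\lambda A,$$
so $zT\subseteq T$. By maximality of $\mathfrak M$, $T$ is not proper, so $T=A$ and $\lambda A=M$.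

**Step 3.** *What has to be shown.* We claim that $va=0$ for each $a\in\{a_1,\dots,a_m\}$. This is enough: if $z=\sum a_i\alpha_i$, then $vz=\sum va_i\alpha_i=0$, contradicting (7.1).

So suppose $va\ne0$ and let $X=vaA\ne0$, a submodule of $M$. Note that $X$ need not be stable under $\zeta$ or $\Delta$. This is why Step 2 cannot be applied inside $X$.

**Step 4.** *A vector of least degree.* We use it to detect zero inside $X$.

For $0\ne m\in M$ let $\deg m=\max\{k:\Delta^km\ne0\}$. Choose $0\ne u\in X$ of minimal degree $j$ among nonzero elements of $X$. Then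
$$m\in X,\ \Delta^jm=0\ \Longrightarrow\ m=0.\tag{7.4}$$
Put $\lambda=\frac1{j!}\Delta^ju$. Then $\lambda\neq0$ and $\Delta\lambda=0$, so by Step 2 there is $x\in A$ with $\lambda x=v$. By (7.3) and $\Delta\lambda=0$,
$$\lambda\,d^i(x)=\Delta^i(\lambda x)=\Delta^iv=0\qquad(i\ge1).\tag{7.5}$$

(If $j=0$, then $u=\lambda\in X$ and $X=M$, and we are in the situation of the previous section. The work is for $j>0$, where $\lambda$ may lie outside $X$.)

**Step 5.** *Transporting the equation $\lambda x=v$ into $X$.* We show
$$\Delta^q(u)\,d^i(x)=0\qquad(q\ge0,\ i\ge1).\tag{7.6}$$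

First an auxiliary remark, for any $m\in M$, $\beta\in A$ and integer $i$:
$$\text{if } m\,d^p(\beta)=0 \text{ for all } p>i,\text{ then } \Delta^q(m)\,d^p(\beta)=0\text{ for all } q\ge0,\ p>i.\tag{7.7}$$
We use induction on $q$: applying $\Delta$ to $\Delta^q(m)d^p(\beta)=0$ gives $\Delta^{q+1}(m)d^p(\beta)+\Delta^q(m)d^{p+1}(\beta)=0$, and the second term is $0$ by the induction hypothesis.

Now we prove $u\,d^i(x)=0$ for $i\ge1$ by descending induction on $i$. For large $i$ it holds because $d^i(x)=0$. Suppose $u\,d^p(x)=0$ for all $p>i$. By (7.3) and (7.7), only the term $l=0$ survives in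
$$\Delta^j(u\,d^i(x))=\sum_l\binom jl\Delta^{j-l}(u)\,d^{i+l}(x)=\Delta^j(u)\,d^i(x)=j!\,\lambda\,d^i(x)=0,$$
the last equality by (7.5). As $u\,d^i(x)\in X$, (7.4) gives $u\,d^i(x)=0$. Then (7.7) with $i=0$ gives (7.6).

Put $y=ux\in X$. By (7.3) and (7.6), $\Delta^q(y)=\Delta^q(u)\,x$ for all $q$. Since $\Delta^{j+1}u=0$ and $\Delta^ju=j!\,\lambda$,
$$\Delta^jy=j!\,v,\qquad\Delta^{j+1}y=0.\tag{7.8}$$

**Step 6.** *Turning $y$ into an endomorphism.* We show $y\mathfrak M=0$, so that $v\alpha\mapsto y\alpha$ makes sense.

Let $\mu\in\mathfrak M$. As $d(\mathfrak M)\subseteq\mathfrak M$, we have $v\,d^i(\mu)=0$ for all $i\ge0$. We prove $y\,d^i(\mu)=0$ for all $i\ge0$ by descending induction. It holds for large $i$. If $y\,d^p(\mu)=0$ for all $p>i$, then by (7.3), (7.7) and (7.8)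
$$\Delta^j(y\,d^i(\mu))=\Delta^j(y)\,d^i(\mu)=j!\,v\,d^i(\mu)=0,$$
and $y\,d^i(\mu)\in X$, so it is $0$ by (7.4). The case $i=0$ is $y\mu=0$.

Hence $\psi(v\alpha)=y\alpha$ defines $\psi\in\mathcal E:=\operatorname{End}_A(M)$.

**Step 7.** *$\psi$ is "monic of degree $j$".* On $\mathcal E$ consider the derivation $D(\varphi)=\varphi\zeta-\zeta\varphi$. It satisfies $D\zeta=0$. For $\varphi\in\mathcal E$,
$$(D\varphi)(v)=\varphi(vz)-\zeta\varphi(v)=\varphi(v)z-\zeta\varphi(v)=\Delta(\varphi(v)),$$
so $(D^q\psi)(v)=\Delta^q(\psi(v))=\Delta^q(y)$. An endomorphism of $M=vA$ is determined by its value at $v$, so (7.8) says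
$$D^j\psi=j!\cdot\mathrm{id},\qquad D^{j+1}\psi=0.$$

**Step 8.** *The contradiction.* Now the nilpotence hypothesis enters.

Since $y\in X=vaA$, write $y=va\alpha$ and choose $n\ge0$ and $K\ge1$ such that $g=a\alpha z^n$ satisfies $g^K=0$. Put $\theta=\psi\zeta^n\in\mathcal E$. Then
$$\theta(v)=\psi(vz^n)=\psi(v)z^n=yz^n=va\alpha z^n=vg .$$
Inductively $vg^{i+1}=\theta^i(v)g=\theta^i(vg)=\theta^{i+1}(v)$. So $\theta^K(v)=vg^K=0$, hence $\theta^K=0$. On the other hand $D\zeta=0$ gives $D^j\theta=(D^j\psi)\zeta^n=j!\,\zeta^n$ and $D^{j+1}\theta=0$. By rule (c) in $\mathcal E$,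
$$0=D^{Kj}(\theta^K)=\frac{(Kj)!}{(j!)^K}\,(j!\,\zeta^n)^K=(Kj)!\,\zeta^{nK}.$$
As $M$ is a $\mathbb Q$-space, $\zeta^{nK}=0$, contradicting $\zeta^{nK}v\ne0$ from (7.1). $\square$

**Proposition 8.** If $F=\mathbb Q$, then $N$ is an ideal of $R$.

*Proof.* By Lemma 5 only sums need attention. Let $a_1,\dots,a_m\in N$ and suppose $b=\sum a_i\notin N$. Put $R'=\mathbb Q\langle1,a_1,\dots,a_m\rangle\subseteq R^1$. By (H) and (a) choose $n$ with $d_{b^n}$ nilpotent on all $a_i$; by (b) it is locally nilpotent on $R'$. Put $z=b^n$, which is not nilpotent, and $A=R'[z^{-1}]\ne0$. By Lemma 4, $d_z$ is locally nilpotent on $A$. Any $\alpha\in A$ is $rz^{-k}$ with $r\in R'$, and $a_i\alpha z^k=a_ir$ is nilpotent by Lemma 5. So Proposition 7 applies to the images of the $a_i$ in $A$ and gives $z\notin\sum a_iA$. But $z=b\cdot b^{n-1}=\sum a_ib^{n-1}\in\sum a_iA$, a contradiction. $\square$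

## Reduced rings and domains

Now $N$ is an ideal in both cases. The ring $R/N$ satisfies (H) (resp. the $E$-condition) and is *reduced*, i.e. has no nonzero nilpotent elements: if $x^k\in N$, then $x\in N$. A *domain* here is a nonzero ring without zero divisors, not necessarily with $1$. The next theorem passes from reduced rings to domains. It is due to Andrunakievič–Rjabuhin (Soviet Math. Dokl. 9 (1968) 565–568), and we include a short proof.

**Theorem 9.** A reduced ring $R$ is a subdirect product of domains: for each $0\ne a\in R$ there is an ideal $P$ with $a\notin P$ and $R/P$ a domain.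

*Proof.* *Insertion.* If $fg=0$ in $R$, then $(gf)^2=g(fg)f=0$, so $gf=0$. Hence for every $t$ we have $(ftg)^2=ft(gf)tg=0$, so $ftg=0$. Therefore, if a product of elements is $0$, it stays $0$ when further factors are inserted anywhere.

*Choice of $P$.* The set $\{a,a^2,\dots\}$ is multiplicatively closed and omits $0$. By Zorn let $S$ be a maximal multiplicatively closed subset containing $a$ and omitting $0$, and let $P=R\setminus S$. We show
$$P=\{x\in R:\ xs=0\text{ for some }s\in S\}.$$
If $xs=0$ with $s\in S$, then $x\notin S$, as otherwise $0=xs\in S$. Conversely let $x\notin S$. By maximality the multiplicatively closed set generated by $S$ and $x$ contains $0$, so some finite word in $x$ and elements $s_1,\dots,s_k\in S$ is $0$. Let $s=s_1\cdots s_ka\in S$ (just $s=a$ if $k=0$). If the word has length $L$, then $(xs)^L$, written out as a word in $x,s_1,\dots,s_k,a$, is obtained from it by inserting factors: take the $i$-th letter of the word from the $i$-th block $xs_1\cdots s_ka$. So $(xs)^L=0$, and $xs=0$.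

*$P$ is an ideal.* Let $xs=0$, $yt=0$ with $s,t\in S$. Then $(x-y)st=xst-yst=0$, using insertion in $yt=0$, and $st\in S$. For $r\in R$ we have $rxs=0$ and, by insertion, $xrs=0$. So $P$ is an ideal. Its complement $S$ is nonempty and multiplicatively closed, so $R/P$ is a domain, and $a\in S$ means $a\notin P$. $\square$

Apply this to $R/N$. The resulting domains are homomorphic images of $R$, so they satisfy (H) (resp. the $E$-condition). If they are all commutative, so is $R/N$. Thus (∗) follows once we prove that **domains with (H)** (resp. **$E$-domains**) **are commutative.**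

A domain $D$ is either torsion-free or an $\mathbb F_p$-algebra: if $px=0$ with $x\ne0$, then $x\cdot py=(px)y=0$ forces $py=0$ for all $y\in D$. In the torsion-free case we use degrees.

**Lemma 10.** Let $D$ be a torsion-free domain with a locally nilpotent derivation $d$, and for $t\ne0$ let $\deg t=\max\{k:d^kt\ne0\}$. Then $\deg(tt')=\deg t+\deg t'$ for nonzero $t,t'$. In particular, if $d(tt')=0$, then $d(t)=d(t')=0$.

*Proof.* Let $\deg t=k$, $\deg t'=l$. In Leibniz' formula for $d^{k+l}(tt')$ only one term survives, so $d^{k+l}(tt')=\binom{k+l}kd^k(t)d^l(t')\ne0$, while every term of $d^{k+l+1}(tt')$ is $0$. If $d(tt')=0$, then $\deg t+\deg t'=0$, so both degrees are $0$. $\square$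

## $E$-domains are commutative

**Proposition 11.** Every domain $D$ that is an $E$-ring is commutative.

*Proof.* **Step 1.** *$D$ torsion-free.* We use the Engel condition with the element $xy$. Let $x,y\ne0$, $w=xy$, $d=d_w$. By the $E$-condition $d$ is locally nilpotent on $D$, and $d(xy)=d_w(w)=0$. By Lemma 10,
$$0=d(x)=x\cdot xy-xy\cdot x=x[x,y],$$
and $[x,y]=0$ since $x\ne0$.

**Step 2.** *$D$ an $\mathbb F_p$-algebra.* We produce a relation $[u',y]=1$ and conclude as for the Weyl algebra. Suppose $[x,y]\ne0$. Choose $k\ge1$ with $[x,y]_k\ne0=[x,y]_{k+1}$, and put $u=[x,y]_{k-1}$ (with $u=x$ if $k=1$) and $v=[u,y]\ne0$. Then $[v,y]=0$.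

For a large power $q$ of $p$, rule (d) and the $E$-condition for $(u,v)$ give $[u,v^q]=[u,v]_q=0$. Also $v^q$ commutes with $y$. So $c=v^q$ is a nonzero central element of the (nonunital) subalgebra $D''$ generated by $u,y$. Since $D''$ is a domain, $c$ is not a zero divisor. Let $A=D''[c^{-1}]$, the localization at the powers of $c$. It is a domain with $1=cc^{-1}$ containing $D''$, and it is an $E$-ring, because denominators are central: $[\alpha c^{-i},\beta c^{-l}]_r=[\alpha,\beta]_r\,c^{-i-lr}$.

In $A$ the element $v$ is a unit, as $v^q=c$ is, and it commutes with $y$. Put $u'=uv^{-1}$. Then $[u',y]=uv^{-1}y-yuv^{-1}=[u,y]v^{-1}=1$. For $w=u'y$ we get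
$$[y,w]=yu'y-u'yy=(yu'-u'y)y=-y,$$
so $[y,w]_k=(-1)^ky\ne0$ for all $k$, contradicting the $E$-condition in $A$. $\square$

*Conclusion of the proof of Theorem 1.* For an $E$-algebra $R$ over $\mathbb Q$ or $\mathbb F_p$, $N$ is an ideal (Propositions 6 and 8) and $R/N$ is a subdirect product of $E$-domains (Theorem 9), which are commutative (Proposition 11). This is (∗) for $E$-rings, and Lemma 3 gives Theorem 1. $\blacksquare$

## Domains with (H) are commutative

Under (H), Step 1 of the last proof only gives information about $(xy)^m$, so another ending is needed. It uses *Kaplansky's theorem* (*A theorem on division rings*, Canad. J. Math. 3 (1951) 290–292): a division ring in which each element has a power in the center is commutative.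

**Proposition 12.** Every domain $D$ with (H) is commutative.

*Proof.* The first three steps prove the following claim: *for all $x,t\in D$ there is $n\ge1$ with $[x,t^n]=0$.* It is trivial if $x=0$ or $t=0$.

**Step 1.** *The claim when $D$ is an $\mathbb F_p$-algebra.* If $[x,t^n]_r=0$ and $q=p^e\ge r$, then $[x,t^{nq}]=0$ by rule (d).

**Step 2.** *$D$ torsion-free: powers of a product.* We show: if $x,y\ne0$, then for some $m\ge1$ both $x$ and $y$ commute with $(xy)^m$. By (H) and (a), choose $m$ such that $d=d_{(xy)^m}$ is nilpotent on $x$ and on $y$. By (b) it is locally nilpotent on the subring they generate, which is a torsion-free domain. As $xy$ commutes with $(xy)^m$, $d(xy)=0$, and Lemma 10 gives $d(x)=d(y)=0$.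

**Step 3.** *The claim when $D$ is torsion-free.* Let $x,t\ne0$, $[x,t^n]_r=0$, $s=t^n$, and suppose $[x,s]\ne0$. Choose $k\ge1$ with $[x,s]_k\ne0=[x,s]_{k+1}$ and put $u=[x,s]_{k-1}$ (with $u=x$ if $k=1$). Then $v=[u,s]\neq0$ and $[v,s]=0$. By Step 2 applied to $u,s$, the element $s$ commutes with $(us)^m$ for some $m\ge1$. So $\delta=d_s$ kills $(us)^m$. But $\delta(us)=us\cdot s-s\cdot us=[u,s]s=vs$ and $\delta(vs)=[v,s]s=0$, so by rule (c) with $j=1$, $K=m$,
$$\delta^m\big((us)^m\big)=m!\,(vs)^m\ne0$$
in the torsion-free domain $D$, a contradiction. Hence $[x,t^n]=0$.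

**Step 4.** *From the claim to commutativity.* We build a division ring to which Kaplansky's theorem applies. Let $x,y\in D$, not both zero, and let $D'$ be the subring they generate, with center $Z'$. Let $t\in D'$. By the claim and rule (a) with $r=1$, some power $t^n$ commutes with both $x$ and $y$, so $t^n\in Z'$, and by (a) we may take $n\ge2$. In particular $Z'\ne0$. Localize $D'$ at the central non-zero-divisors $Z'\setminus\{0\}$. The result contains $D'$ and consists of the elements $t\zeta^{-1}$ with $t\in D'$, $0\neq\zeta\in Z'$. If $t\ne0$ and $t^n\in Z'$ with $n\geq 2$, then $t^n\ne0$ and $t^{-1}=t^{n-1}(t^n)^{-1}$. So it is a division ring, and $(t\zeta^{-1})^n=t^n\zeta^{-n}$ is central. By Kaplansky's theorem it is commutative, so $[x,y]=0$. $\square$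

*Conclusion of the proof of Theorem 2.* Replace Proposition 11 by Proposition 12 in the conclusion of the proof of Theorem 1: Propositions 6 and 8, Theorem 9 and Proposition 12 give (∗) under (H), and Lemma 3 gives Theorem 2. $\blacksquare$

## Golod's algebra and triangular matrices

*"Nil" cannot be strengthened to "nilpotent" or "locally nilpotent".* A ring is locally nilpotent if its finitely generated subrings are nilpotent; for algebras we use finitely generated subalgebras. Let $G$ be Golod's finitely generated, nil, non-nilpotent algebra. As a nil ring it is an $E$-ring. Suppose $C(G)$ were locally nilpotent. The quotient $G/C(G)$ is commutative, nil and finitely generated, hence nilpotent, so $G^k\subseteq C(G)$ for some $k$. Every product of at least $k$ generators of $G$ splits into products of between $k$ and $2k-1$ generators. So $G^k$ is generated as an algebra by finitely many elements. They lie in the locally nilpotent algebra $C(G)$, so $G^k$ is nilpotent. Then $G$ is nilpotent, a contradiction.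

*The converse of the theorems fails.* Let $R$ be the ring of upper triangular $2\times2$ matrices over $\mathbb Q$. All commutators lie in $\mathbb Qe_{12}$, and $[e_{12},e_{22}]=e_{12}$, so $C(R)=\mathbb Qe_{12}$, which has square zero. But for $y=e_{11}+2e_{22}$ we have $[e_{12},y^n]=e_{12}y^n-y^ne_{12}=(2^n-1)e_{12}$, hence
$$[e_{12},y^n]_r=(2^n-1)^re_{12}\ne0\qquad\text{for all }n,r\ge1,$$
so even (H) fails.
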